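# Supersolvable closures of finitely generated subgroups of a free group

## 1. A graph on three points and a graph on four points

Let $F$ be the free group on $a,b$. Let words act on points from the right, so a word is read from left to right as a path.

Take first the points $0,1,2$, with $a:0\to1\to2\to0$ and with $b$ fixing $0$ and exchanging $1$ and $2$. The words that carry $0$ back to $0$ form a subgroup $B\le F$ of index $3$. To find a basis, draw the labeled graph and choose the spanning tree formed by the two edges $0\xrightarrow{a}1$ and $2\xrightarrow{a}0$. Each of the four remaining edges gives one generator: travel through the tree to its start, cross it, and return through the tree. The result is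
$$B=\langle\, b,\ a^3,\ aba,\ a^{-1}ba^{-1}\,\rangle .$$

Take next the points $1,2,3,4$, with $a=(1\,2\,3)$ and $b=(1\,2)(3\,4)$, and let $Q$ be the subgroup of words that fix the point $4$. With the spanning tree $4\xrightarrow{b}3\xrightarrow{a}1\xrightarrow{a}2$ the same recipe gives
$$Q=\langle\, a,\ b^2,\ ba^3b^{-1},\ bab\,a^{-2}b^{-1},\ ba^2b\,a^{-1}b^{-1}\,\rangle ,$$
a subgroup of index $4$.

Now we look at these subgroups through finite quotients of one kind only. A finite group $G$ is *supersolvable* if it has a series $1=G_0\le G_1\le\dots\le G_n=G$ with every $G_i$ normal in $G$ and every $G_{i+1}/G_i$ cyclic. The group $S_3$ is supersolvable, through $1\le C_3\le S_3$. The group $A_4$ is not: its only nontrivial normal subgroups are the Klein four-group and $A_4$ itself, and neither is cyclic, so a series cannot start. Say that $x\in F$ is *separated* from a subgroup $H$ if there is $N\trianglelefteq F$ with $F/N$ finite supersolvable and $x\notin HN$, that is, if the image of $x$ in some finite supersolvable quotient misses the image of $H$.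

For $B$, everything outside is separated. Let $N$ be the kernel of the action on three points. Then $F/N\cong S_3$ and $N\le B$, so $BN=B$, and this one quotient separates every $x\notin B$ from $B$.

For $Q$, nothing is separated. The action on four points has image $A_4$, and $Q$ is the preimage of a point stabilizer $C_3$. This $C_3$ is maximal in $A_4$, because $A_4$ has no subgroup of order $6$. So $Q$ is maximal in $F$. Let $F/N$ be supersolvable. If $QN=Q$, then $N\le Q$, so the normal subgroup $N$ lies in the kernel of the action, and $A_4$ is a quotient of $F/N$. This is impossible, since quotients of supersolvable groups are supersolvable. Hence $QN=F$ for every such $N$.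

The same reasoning handles every $H$ of finite index: all elements outside $H$ are separated from $H$ if and only if $F/\mathrm{core}(H)$ is supersolvable, where $\mathrm{core}(H)$ is the largest normal subgroup of $F$ inside $H$. Indeed, if $F/\mathrm{core}(H)$ is supersolvable, use $N=\mathrm{core}(H)$. Conversely, if $H=\bigcap HN$, then only finitely many subgroups contain $H$, so $H=HN_1\cap\dots\cap HN_j$. The group $F/\bigcap N_i$ embeds in $\prod F/N_i$, hence is supersolvable, and $\bigcap N_i\le H$, so $\bigcap N_i\le\mathrm{core}(H)$.

For subgroups of infinite index there is no finite group to inspect. Already for $H=\langle a^{15}\rangle$ infinitely many quotients have a say. Can an algorithm that sees only generators of $H$ decide whether everything outside $H$ is separated from it? And is the set of elements that cannot be separated from $H$ itself a finitely generated subgroup? These are the two questions of these notes.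

## 2. Pro-$\mathcal V$ closures, Stallings graphs, and the statement

From now on $A$ is a finite alphabet with $|A|\ge2$, $r=|A|$, and $F=\mathbb F_A$ is the free group on $A$. The map $ab:F\to\mathbb Z^r$ is abelianization, and "$p$-group" means finite $p$-group.

**Definition (pro-$\mathcal V$ topology).** A *pseudovariety* $\mathcal V$ is a class of finite groups closed under subgroups, quotients and finite direct products. The pro-$\mathcal V$ topology on a group $G$ is the group topology in which the normal subgroups $N$ with $G/N\in\mathcal V$ form a basis of neighborhoods of $1$. For $H\le G$, $Cl(H)$ is the closure; $H$ is $\mathcal V$-*closed* if $Cl(H)=H$ and $\mathcal V$-*dense* if $Cl(H)=G$.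

An element $x\in F$ lies in $Cl(H)$ exactly when every $xN$ meets $H$, that is, when $x\in HN$ for all $N$. Thus
$$Cl_{\mathcal V}(H)=\bigcap\{HN: N\trianglelefteq F,\ F/N\in\mathcal V\}.\tag{1}$$
Each $HN$ is a subgroup, so $Cl(H)$ is a subgroup. A subgroup $U$ is $\mathcal V$-open exactly when it contains some $N$ with $F/N\in\mathcal V$; then $UN=U$, so $U$ is also closed.

Finite supersolvable groups form a pseudovariety $\mathcal V_{SSol}$, contained in that of the finite solvable groups. We write SSol-closed, SSol-dense and $Cl_{SSol}$ for it. In Section 1, $B$ is SSol-closed and $Q$ is SSol-dense.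

*Inputs.* An input is a finite alphabet $A$ with $|A|\ge2$ and a finite set of reduced words over $A^{\pm1}$; the subgroup $H$ is the one generated by these words.

*Facts about graphs.* A *folded $A$-graph* is a directed graph with edges labeled by $A$ and a base point, in which no two edges with the same label have the same initial vertex or the same terminal vertex. For a connected one, $\Delta$, we write $\pi_1(\Delta)\le F$ for the subgroup of elements whose reduced words label closed paths at the base point. For $C\le F$ the *Schreier graph* $\Sigma(C)$ has the cosets $Cu$ as vertices and edges $Cu\xrightarrow{a}Cua$; its base point is $C$, and $\pi_1(\Sigma(C))=C$. For finitely generated $H$ the *Stallings graph* $\Gamma_H$ is the finite subgraph of $\Sigma(H)$ swept out by the reduced closed paths at the base point. It has $\pi_1(\Gamma_H)=H$ and is computed from generators by folding. It decides membership, hence inclusion and equality of finitely generated subgroups. Pullbacks of these finite graphs compute intersections; in particular the intersection of two finitely generated subgroups is finitely generated (Howson's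 theorem). Finally, a spanning tree of $\Delta$ gives a basis of $\pi_1(\Delta)$, one element for each edge outside the tree. If $\Delta$ is a connected subgraph of $\Sigma$ containing the base point, extend a spanning tree of $\Delta$ to one of $\Sigma$: the basis of $\pi_1(\Delta)$ becomes part of a basis of $\pi_1(\Sigma)$, so $\pi_1(\Delta)$ is a free factor of $\pi_1(\Sigma)$.

We also use that free groups are residually finite-$p$: for each prime $p$ and each $g\ne1$ in a free group there is a normal subgroup of $p$-power index that does not contain $g$.

The main tool is a family of smaller pseudovarieties, one for each prime.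

**Definition ($V_p$, $K_p$, $C_p$).** For a prime $p$, $V_p$ is the class of finite groups $G$ having a normal $p$-subgroup $P$ with $G/P$ abelian of exponent dividing $p-1$. For $H\le F$, $C_p(H)$ is the closure of $H$ in the pro-$V_p$ topology. Put $K_p=F'F^{p-1}=ab^{-1}((p-1)\mathbb Z^r)$.

For example, $S_3\in V_3$; the dihedral group $D_5$ of order $10$ is in $V_5$; $V_2$ consists of the $2$-groups. The group $\mathbb Z/15$ is in $V_{31}$, with $P=1$, but not in $V_3$: a normal $3$-subgroup leaves a quotient of order divisible by $5$, and its exponent does not divide $2$. The affine group $AGL_1(\mathbb F_p)$ of maps $z\mapsto cz+d$ is in $V_p$, with $P$ the translations.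

The class $V_p$ is a pseudovariety: for a subgroup $S$ use $P\cap S$, for a quotient the image of $P$, for a product the product of the $P$'s. Also $F/K_p\cong(\mathbb Z/(p-1))^r\in V_p$. If $F/W\in V_p$ and $P$ is as in the definition for $F/W$, then $K_p$ maps into $P$, because $(F/W)/P$ is abelian of exponent dividing $p-1$. Hence
$$F/W\in V_p\ \Longrightarrow\ K_pW/W\ \text{is a } p\text{-group}.\tag{2}$$

**Main Theorem.** Let $H\le F$ be finitely generated.

1. $Cl_{SSol}(H)=\bigcap_pC_p(H)$ over all primes $p$.
2. Each $C_p(H)$ belongs to a finite computable set $O(H)$ of finitely generated subgroups. Hence $Cl_{SSol}(H)$ is a finite intersection of finitely generated subgroups, and so it is finitely generated.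
3. A basis of $Cl_{SSol}(H)$ is computable from generators of $H$. In particular it is decidable whether $H$ is SSol-closed.

So both decision problems have algorithms: (a) whether $H$ is SSol-closed, and (b) whether $Cl_{SSol}(H)$ is finitely generated. In (b) the algorithm always answers "yes".

## 3. Splitting supersolvable groups prime by prime

For a nonempty set $\pi$ of primes let $V_\pi$ be the pseudovariety generated by all $V_p$, $p\in\pi$. Its members are the quotients of subgroups of finite products of groups from $\bigcup_{p\in\pi}V_p$. We need a concrete neighborhood basis for it. Let $F/N\in V_\pi$, say $F/N$ is a quotient of $S_0\le\prod_{p\in S}G_p$ with $S\subseteq\pi$ finite and $G_p\in V_p$ (factors for the same prime are merged into one). Since $F$ is free, $F\to F/N$ lifts to a homomorphism $F\to S_0$. Let $N_p$ be the kernel of $F\to S_0\to G_p$. Then $F/N_p\in V_p$ and $\bigcap_{p\in S}N_p\le N$. Conversely $F/\bigcap_{p\in S}N_p$ embeds in $\prod F/N_p$. So the subgroups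
$$N=\bigcap_{p\in S}N_p,\qquad S\subseteq\pi\text{ finite},\quad F/N_p\in V_p,\tag{3}$$
form a basis at $1$ of the pro-$V_\pi$ topology.

**Lemma 1.** Every group in $V_p$ is supersolvable, and every finite supersolvable group embeds in a finite product of groups from $\bigcup_pV_p$. Consequently $\mathcal V_{SSol}=V_\pi$ for $\pi$ the set of all primes.

*Proof.* **Step 1: groups in $V_p$ are supersolvable.** Let $P\trianglelefteq G$ be as in the definition. Let $X=Y/Z$ be a chief factor of $G$ inside $P$: $Z<Y\le P$ are normal in $G$ and $Y/Z$ is minimal normal in $G/Z$. Since $P/Z$ is a $p$-group, its nontrivial normal subgroup $Y/Z$ meets the center of $P/Z$ nontrivially. This intersection is normal in $G/Z$, so by minimality $Y/Z$ is central in $P/Z$. Thus $X$ is abelian, and by minimality it is elementary abelian, so it is an irreducible $\mathbb F_pG$-module on which $P$ acts trivially. So $G$ acts through the abelian group $G/P$, by commuting operators annihilated by $T^{p-1}-1$. This polynomial has $p-1$ distinct roots, all in $\mathbb F_p$. So the operators are simultaneously diagonalizable and have a common eigenvector.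 The line it spans is invariant, hence is all of $X$, and $|X|=p$. A chain of such factors inside $P$, followed by a cyclic series of the abelian group $G/P$, shows that $G$ is supersolvable.

**Step 2: reduce the converse to one prime.** Let $G\ne1$ be supersolvable, and let $O_{p'}(G)$ be its largest normal subgroup of order prime to $p$. The subgroup $\bigcap_{p\mid|G|}O_{p'}(G)$ has order dividing $|G|$ and prime to every $p\mid|G|$, so it is trivial. Hence $G$ embeds in $\prod_{p\mid|G|}G/O_{p'}(G)$, and it suffices to show $\bar G=G/O_{p'}(G)\in V_p$. Note that $O_{p'}(\bar G)=1$.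

**Step 3: $\bar G$ has a normal Sylow $p$-subgroup with abelian quotient.** Take a series of normal subgroups of $\bar G$ with cyclic factors. Automorphism groups of cyclic groups are abelian, so $\bar G'$ centralizes every factor; therefore $\bar G'$ is nilpotent. Its Hall $p'$-subgroup is characteristic in $\bar G'$, hence a normal $p'$-subgroup of $\bar G$, hence trivial. So $\bar G'$ is a normal $p$-group and lies in a Sylow $p$-subgroup $P$. Then $P\trianglelefteq\bar G$ and $\bar G/P$ is abelian.

**Step 4: the exponent of $\bar G/P$ divides $p-1$.** By Schur–Zassenhaus $P$ has a complement $Q$, an abelian $p'$-group. The subgroup $PC_Q(P)=P\times C_Q(P)$ contains $\bar G'$, so it is normal. Its Hall $p'$-subgroup $C_Q(P)$ is characteristic in it, so it is a normal $p'$-subgroup of $\bar G$, hence trivial. Next, refine the series of $\bar G$ so that its factors have prime order; this is possible because subgroups of cyclic groups are characteristic. Intersecting with $P$ and deleting repetitions gives a series $1=P_0<P_1<\dots<P_\ell=P$ of $\bar G$-normal subgroups with factors of order $p$. Let $g\in Q$ and let $\alpha$ be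 conjugation by $g^{p-1}$ on $P$. Since $|\mathrm{Aut}(C_p)|=p-1$, $\alpha$ is trivial on every factor $P_{i+1}/P_i$. Its order $m$ is prime to $p$. Suppose $\alpha$ is trivial on $P_i$. For $u\in P_{i+1}$ write $\alpha(u)=uw$ with $w\in P_i$; then $u=\alpha^m(u)=uw^m$, so $w^m=1$ and $w=1$. By induction $\alpha$ is trivial on $P$, so $g^{p-1}\in C_Q(P)=1$. Thus $\bar G/P\cong Q$ has exponent dividing $p-1$, and $\bar G\in V_p$.

**Step 5: the two pseudovarieties agree.** By Step 1 the pseudovariety $\mathcal V_{SSol}$ contains every $V_p$, hence contains $V_\pi$. By Steps 2–4 every supersolvable group is in $V_\pi$. $\square$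

**Example (powers of a letter).** Let $F$ be free on $a,b$, let $n\ge1$ and $H=\langle a^n\rangle$. Which powers of $a$ lie in $C_p(H)$? If $F/W\in V_p$ and $a$ has order $o$ in $F/W$, then $a^j\in HW$ if and only if $j\in n\mathbb Z+o\mathbb Z$, that is, $\gcd(n,o)\mid j$. By (2) the order $o$ divides some $p^i(p-1)$. Every $o=p^i(p-1)$ occurs, through $a\mapsto1$, $b\mapsto0$ into $\mathbb Z/p^i(p-1)$. So
$$\langle a\rangle\cap C_p(\langle a^n\rangle)=\langle a^d\rangle,\qquad d=p^{v_p(n)}\gcd(n,p-1),\tag{4}$$
where $v_p(n)$ is the exponent of $p$ in $n$. For $n=15$ and $p=2,3,5,7,11,13,31$ this gives $d=1,3,5,3,5,3,15$. For $p\ne3,5$ the value is $\gcd(15,p-1)$: it depends on $p$ modulo $15$ and never settles down.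

## 4. The intersection formula

Lemma 1 suggests a plan: find each $C_p(H)$ and intersect. The first thing to check is that $Cl_{SSol}(H)$ is the intersection of the $C_p(H)$. It is tempting to argue level by level and to claim $H(N_3\cap N_5)=HN_3\cap HN_5$ for $F/N_3\in V_3$, $F/N_5\in V_5$. This is false. Let $F\to S_3\times D_5$ be onto, let $N_3,N_5$ be the kernels of the two coordinate maps, and let $H$ be the preimage of the index-$2$ subgroup $\{(g,g'):\ g\text{ and }g'\text{ are both rotations or both reflections}\}$. This subgroup projects onto both factors, so $HN_3=HN_5=F$, whereas $H(N_3\cap N_5)=H\ne F$.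

The failure comes from an abelian quotient, $C_2$, that $S_3$ and $D_5$ share. The remedy uses that $x\in\bigcap_pC_p(H)$ satisfies more conditions than those for $N_3$ and $N_5$. In the example, $F/H\cong C_2$ is itself in $V_3$, so already $C_3(H)=H$. In general we first use deeper abelian quotients to move $x$, modulo $H$, into the derived subgroup of $F/N$. There only $q$-groups for different primes $q$ remain, and the Chinese remainder theorem separates them.

**Proposition 2.** For every nonempty set $\pi$ of primes and every subgroup $H\le F$,
$$Cl_{V_\pi}(H)=\bigcap_{p\in\pi}C_p(H).$$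
In particular $Cl_{SSol}(H)=\bigcap_pC_p(H)$.

*Proof.* Since $V_p\subseteq V_\pi$, formula (1) gives "$\subseteq$". Conversely let $x\in\bigcap_{p\in\pi}C_p(H)$ and let $N=\bigcap_{p\in S}N_p$ be as in (3), with $S\neq\emptyset$. Put $G=F/N\le\prod_{p\in S}F/N_p$ and $M=ab(H)$. We must show $x\in HN$.

**Step 0: constants that control divisibility in $M$.** By Smith normal form there are a basis $f_1,\dots,f_r$ of $\mathbb Z^r$ and positive integers $d_1,\dots,d_s$ such that $d_1f_1,\dots,d_sf_s$ is a basis of $M$. If $\sum m_id_if_i\in p^k\mathbb Z^r$, then $p^k\mid m_id_i$, so $p^{k-v_p(d_i)}\mid m_i$ whenever $k\ge v_p(d_i)$. Taking $c$ to be the largest $v_p(d_i)$ over $p\in S$ and all $i$ (or $0$ if $M=0$), we get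
$$M\cap p^k\mathbb Z^r\subseteq p^{k-c}M\qquad(p\in S,\ k\ge c).\tag{5}$$
By (2) we can choose $a$ such that, for each $p\in S$, the $p$-group $K_pN_p/N_p$ has exponent dividing $p^a$. Put
$$k=a+c,\qquad e=\operatorname{lcm}_{p\in S}\,p^k(p-1).$$
For $g\in F$ we have $g^{p-1}\in K_p$, so $g^{p^a(p-1)}\in N_p$. Hence $\exp(F/N_p)$ divides $p^a(p-1)$, and $\exp(G)$ divides $e$.

**Step A: $x\in HF'F^e$; this disposes of the abelian part.** Suppose not. The finite abelian group $F/HF'F^e$ is a product of cyclic groups of prime power orders dividing $e$, so one coordinate is a homomorphism $F\to\mathbb Z/q^j$, with $q$ prime and $q^j\mid e$, that kills $H$ but not $x$. As $e$ is a least common multiple, $q^j$ divides $p^k(p-1)$ for some $p\in S$. Either $q=p$, or $q\ne p$ and $q^j\mid p-1$. In both cases $\mathbb Z/q^j\in V_p$. The kernel $W$ of the homomorphism then satisfies $F/W\in V_p$, $HW=W$ and $x\notin W$. So $x\notin C_p(H)$, a contradiction.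

Write $x=hy$ with $h\in H$ and $y\in F'F^e$. As $C_p(H)$ is a subgroup containing $H$, we have $y\in C_p(H)$ for all $p\in\pi$. As $\exp(G)\mid e$, the image $\bar y$ of $y$ in $G$ lies in $G'$.

**Step B: for each $p\in S$ there is $g_p\in H\cap F'$ with $g_p\equiv y\bmod N_p$.** That some element of $H$ is congruent to $y$ is clear, since $y\in C_p(H)$; the point is to find one in $F'$. Put $W=N_p\cap F'F^{p^k(p-1)}$. The group $F/W$ embeds in $F/N_p\times(\mathbb Z/p^k(p-1))^r$, and the second factor is in $V_p$ (take its $p$-part as $P$). So $F/W\in V_p$ and there is $g\in H$ with $g\equiv y$ modulo $N_p$ and modulo $F'F^{p^k(p-1)}$. Since $p^k(p-1)\mid e$, we have $y\in F'F^e\le F'F^{p^k(p-1)}$, and therefore $ab(g)\in M\cap p^k(p-1)\mathbb Z^r$. By (5) and $k-c=a$ there is $g_1\in H$ with $ab(g)=p^a\,ab(g_1)$. Now $p^a\,ab(g_1)\in(p-1)\mathbb Z^r$ and $\gcd(p,p-1)=1$, so $ab(g_1)\in(p-1)\mathbb Z^r$, that is, $g_1\in K_p$. By the choice of $a$, $g_1^{p^a}\in N_p$. Put $g_p=g\,g_1^{-p^a}$. Then $g_p\in H$, $ab(g_p)=0$, and $g_p\equiv g\equiv y\bmod N_p$.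

**Step C: glue the primes inside $G'$.** The group $G'$ embeds in $\prod_{q\in S}(F/N_q)'$. Since $F'\le K_q$, $(F/N_q)'$ is a $q$-group by (2). Let $b$ be such that its exponent divides $q^b$ for every $q\in S$. Choose integers $n_p$ with $n_p\equiv1\bmod p^b$ and $n_p\equiv0\bmod q^b$ for $q\in S\setminus\{p\}$. The image $\bar g_p$ lies in $G'$ and has the same $p$-coordinate as $\bar y$. So $\bar g_p^{\,n_p}$ has the $p$-coordinate of $\bar y$ and all other coordinates trivial. Hence $\bar y=\prod_{p\in S}\bar g_p^{\,n_p}$ lies in the image of $H$, so $y\in HN$ and $x=hy\in HN$. The last statement of the proposition follows from Lemma 1. $\square$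

## 5. Free factors of $V_p$-open subgroups, and the finite list $O(H)$

Fix a prime $p$. We show that $C_p(H)$ can be read off from a quotient of the Stallings graph of $H$. The mechanism is that free factors of $V_p$-open subgroups are $V_p$-closed. The first lemma says that the pro-$V_p$ topology of $F$ sees every $p$-quotient of $U\cap K_p$ when $U$ is open.

**Lemma 3.** Let $U\le F$ be $V_p$-open, $U_p=U\cap K_p$, and $T\trianglelefteq U_p$ with $U_p/T$ a $p$-group. Then there is $W\trianglelefteq F$ with $F/W\in V_p$ and $W\le T$.

*Proof.* Both $U$ and $K_p$ are $V_p$-open, so $U_p$ is, and it contains some $W_0\trianglelefteq F$ with $F/W_0\in V_p$. As $W_0\le K_p$, (2) says that $K_p/W_0$ is a $p$-group. The subgroup $T\cap W_0$ is normal in $W_0$, and $W_0/(T\cap W_0)$ embeds in the $p$-group $U_p/T$. Since $T\cap W_0$ has finite index in $F$, it has finitely many $F$-conjugates. As $W_0\trianglelefteq F$, each of them is normal in $W_0$ with quotient a $p$-group. Let $W\trianglelefteq F$ be their intersection; clearly $W\le T$. Then $W_0/W$ embeds in a product of $p$-groups, so $K_p/W$ is a $p$-group. As $F/K_p$ is abelian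 of exponent dividing $p-1$, $F/W\in V_p$. $\square$

**Lemma 4.** Let $U\le F$ be $V_p$-open, $U=L*J$, $L_p=L\cap K_p$. Then

(i) $L$ is $V_p$-closed;

(ii) for each $T\trianglelefteq L_p$ with $L_p/T$ a $p$-group there is $W\trianglelefteq F$ with $F/W\in V_p$ and $W\cap L\le T$.

*Proof.* **Step 1: a retraction $\rho:U_p\to L_p$, where $U_p=U\cap K_p$.** By the Kurosh theorem, $L_p=L\cap U_p$ is a free factor of $U_p$. This can be seen on a graph. Let $Y$ and $Z$ be bases of $L$ and $J$, and take the covering of the rose on $Y\sqcup Z$ that belongs to $U_p\le U$. In the part of the covering made of $Y$-edges, the component of the base point is a connected subgraph, and its fundamental group consists of the elements of $L$ that lie in $U_p$. So $U_p=L_p*J_p$ for some $J_p$. Let $\rho$ be the identity on $L_p$ and trivial on $J_p$.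

**Step 2: proof of (ii).** The subgroup $\rho^{-1}(T)$ is normal in $U_p$, and $U_p/\rho^{-1}(T)\cong L_p/T$ is a $p$-group. Lemma 3 gives $W\le\rho^{-1}(T)\le U_p$ with $W\trianglelefteq F$ and $F/W\in V_p$. If $w\in W\cap L$, then $w\in L\cap U_p=L_p$, so $w=\rho(w)\in T$.

**Step 3: $L_p$ is $V_p$-closed.** If $x\notin U_p$, then $x\notin L_pW$ for any $W\le U_p$, and such $W$ with $F/W\in V_p$ exist because $U_p$ is open. Let $x\in U_p\setminus L_p$. Then $\rho(x)^{-1}x\ne1$, since $\rho(x)\in L_p$. By residual finite-$p$-ness choose $T\trianglelefteq U_p$ of $p$-power index with $\rho(x)^{-1}x\notin T$. Put $T''=T\cap\rho^{-1}(T\cap L_p)$. As $T\cap L_p$ is normal of $p$-power index in $L_p$, $T''$ is normal of $p$-power index in $U_p$. Take $W\le T''$ from Lemma 3. If $x=\ell w$ with $\ell\in L_p$, $w\in W$, then $\rho(x)=\ell\rho(w)$ and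
$$\rho(x)^{-1}x=\rho(w)^{-1}\ell^{-1}\ell w=\rho(w)^{-1}w\in T,$$
a contradiction. So $x\notin L_pW$.

**Step 4: $L$ is $V_p$-closed.** The index $[L:L_p]\le[F:K_p]$ is finite, so $L$ is a finite union of cosets of the closed subgroup $L_p$, hence closed. $\square$

**Definition (the list $O(H)$).** For finitely generated $H$ let $\sim$ run over the equivalence relations on the vertices of $\Gamma_H$ for which $\Gamma_H/{\sim}$ is folded, where edges with equal label and equal ends are identified. Then $O(H)$ is the set of subgroups $L=\pi_1(\Gamma_H/{\sim})$.

The set $O(H)$ is finite, its members are finitely generated and contain $H$, and bases of them are computable from $\Gamma_H$. For $H=\langle a^{15}\rangle$ the graph $\Gamma_H$ is a cycle of fifteen $a$-edges. Number its vertices modulo $15$; foldedness means that $i\sim j$ if and only if $i+1\sim j+1$, so $\sim$ is congruence modulo a divisor $d$ of $15$, and $O(H)=\{\langle a\rangle,\langle a^3\rangle,\langle a^5\rangle,\langle a^{15}\rangle\}$.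

**Proposition 5.** For finitely generated $H$, $C_p(H)\in O(H)$, and $C_p(H)$ is a free factor of some $V_p$-open subgroup.

*Proof.* Let $C=C_p(H)$.

**Step 1: a member $L$ of $O(H)$ between $H$ and $C$.** Since $H\le C$, the rule $Hu\mapsto Cu$ defines a morphism $\Gamma_H\to\Sigma(C)$. Let $\Delta$ be its image. As a subgraph of a folded graph, $\Delta$ is folded, and it is isomorphic to $\Gamma_H/{\sim}$, where $\sim$ identifies vertices with equal image. So $L=\pi_1(\Delta)$ is in $O(H)$, and $H\le L\le C$.

**Step 2: $L$ is a free factor of a $V_p$-open subgroup.** If $Cu\ne Cv$ are vertices of $\Delta$, then $uv^{-1}\notin C=\bigcap CN$, so $uv^{-1}\notin CN$ for some $N\trianglelefteq F$ with $F/N\in V_p$. There are finitely many pairs of vertices; intersecting the resulting $N$'s we get one $N$ with $F/N\in V_p$ that works for all of them. Put $U=CN$, a $V_p$-open subgroup. Then $\Delta\to\Sigma(C)\to\Sigma(U)$ is injective on vertices. It is also injective on edges, since an edge is determined by its initial vertex and its label. So $\Delta$ is a connected subgraph of $\Sigma(U)$, and $L$ is a free factor of $\pi_1(\Sigma(U))=U$.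

**Step 3: $L=C$.** By Lemma 4(i), $L$ is $V_p$-closed. Since $H\le L\le C$ and $C$ is the closure of $H$, we get $L=C$. $\square$

**Corollary 6 (answer to (b)).** For finitely generated $H$, $Cl_{SSol}(H)=\bigcap_pC_p(H)$ is an intersection of members of the finite set $O(H)$ of finitely generated subgroups. By Howson's theorem it is finitely generated. So the algorithm for (b) always answers "yes". $\square$

In the running example, Proposition 5 gives $C_p(\langle a^{15}\rangle)\le\langle a\rangle$, so (4) describes it completely: $C_3=\langle a^3\rangle$, $C_5=\langle a^5\rangle$, and $\langle a^3\rangle\cap\langle a^5\rangle=\langle a^{15}\rangle$. Hence $\langle a^{15}\rangle$ is SSol-closed.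

## 6. Derivations, Fox matrices, and a rank condition over $\mathbb F_p$

Which member of $O(H)$ is $C_p(H)$? We want a test whose form does not change with $p$. The plan is to detect a proper image of $H$ in a group from $V_p$ by affine maps of the line $\mathbb F_p$, and to express this by a matrix with integer Laurent polynomial entries.

Let $H=\langle h_1,\dots,h_k\rangle\le L$, with $L\le F$ free on $y_1,\dots,y_m$.

**Definition (characters and derivations).** For $t\in(\mathbb F_p^*)^A$ let $\chi_t:F\to\mathbb F_p^*$ be the homomorphism $a\mapsto t_a$. A *$\chi_t$-derivation* of $L$ is a map $\delta:L\to\mathbb F_p$ with $\delta(xy)=\delta(x)+\chi_t(x)\delta(y)$.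

The $\chi_t$ are exactly the characters $F/K_p\to\mathbb F_p^*$, since any homomorphism $F\to\mathbb F_p^*$ kills $F'$ and $(p-1)$-st powers. As $F/K_p$ is finite abelian of exponent dividing $p-1$ and $\mathbb F_p^*$ is cyclic of order $p-1$, every character of a subgroup of $F/K_p$ into $\mathbb F_p^*$ extends to $F/K_p$.

The derivation rule says precisely that
$$x\longmapsto\big(z\mapsto\chi_t(x)z+\delta(x)\big)\tag{6}$$
is a homomorphism $L\to AGL_1(\mathbb F_p)$. Since $L$ is free, the values $\delta(y_j)$ are arbitrary, and they determine $\delta$. Also $\delta(x^{-1})=-\chi_t(x)^{-1}\delta(x)$, so a derivation that vanishes on $h_1,\dots,h_k$ vanishes on $H$.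

Recall the Fox derivatives $\partial/\partial y_j:L\to\mathbb Z[L]$, defined by $\partial(uv)/\partial y_j=\partial u/\partial y_j+u\,\partial v/\partial y_j$ and $\partial y_i/\partial y_j=1$ if $i=j$, $0$ otherwise. For example $\partial(y^n)/\partial y=1+y+\dots+y^{n-1}$ and $\partial(y^{-1})/\partial y=-y^{-1}$. Let $J=(J_{ij})$ be the $k\times m$ matrix over $\mathbb Z[x_a^{\pm1}:a\in A]$ whose entries are the images of $\partial h_i/\partial y_j$ under $\mathbb Z[L]\to\mathbb Z[F]\to\mathbb Z[\mathbb Z^r]$. For a $\chi_t$-derivation $\delta$, both sides of
$$\delta(h)=\sum_j\chi_t(\partial h/\partial y_j)\,\delta(y_j)$$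
(with $\chi_t$ extended linearly) are $\chi_t$-derivations in $h$ that agree on the basis, so they are equal. Thus $\delta(h_i)=\sum_jJ_{ij}(t)\delta(y_j)$, and
$$\operatorname{rank}J(t)=m\iff\text{no nonzero }\chi_t\text{-derivation of }L\text{ vanishes on }H.\tag{7}$$

**Definition ($p$-full).** Put $L_p=L\cap K_p$. The subgroup $H$ is *$p$-full in $L$* if $HN=L$ for all $N\trianglelefteq L$ with $N\le L_p$ and $L_p/N$ a $p$-group.

For example, $\langle a^{15}\rangle$ is $2$-full in $\langle a\rangle$: here $K_2=F$, so $L_p=L$, the admissible $N$ are the $\langle a^{2^i}\rangle$, and $15$ is odd. It is not $3$-full in $\langle a\rangle$, where $N=\langle a^6\rangle$ gives $HN=\langle a^3\rangle$.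

**Lemma 7.** $H$ is $p$-full in $L$ if and only if $\operatorname{rank}J(t)=m$ over $\mathbb F_p$ for all $t\in(\mathbb F_p^*)^A$.

*Proof.* **Step 1: a rank drop destroys fullness.** Suppose the rank is less than $m$ at some $t$. By (7) there is a $\chi_t$-derivation $\delta\ne0$ vanishing on $H$. Let $N$ be the intersection of $L_p$ with the kernel of (6). It is normal in $L$. As $\chi_t$ is trivial on $L_p$, $L_p$ maps to translations, so $L_p/N$ embeds in $(\mathbb F_p,+)$ and is a $p$-group. For $h\in H$, $n\in N$ we have $\delta(hn)=\delta(h)+\chi_t(h)\delta(n)=0$. So $\delta$ vanishes on $HN$ but not on $L$, hence $HN\ne L$.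

**Step 2: if fullness fails, pass to a maximal subgroup.** Suppose $HN\ne L$ with $N$ as in the definition. Put $G=L/N$ and $P=L_p/N$. Then $P$ is a $p$-group, and $G/P\cong LK_p/K_p\le F/K_p$ is abelian of exponent dividing $p-1$. So $G$ is finite and lies in $V_p$. The image of $H$ in $G$ is proper; let $B$ be a maximal subgroup of $G$ containing it. We construct a nonzero derivation of $L$ vanishing on $H$.

**Step 3: the case $P\le B$.** The group $G/P$ is abelian of exponent dividing $p-1$ and $B/P$ is proper in it, so some nontrivial character $G/P\to\mathbb F_p^*$ is trivial on $B/P$. It is a character of $LK_p/K_p$, so it extends to $F/K_p$ and is induced by some $\chi_t$. Put $\delta(x)=\chi_t(x)-1$. Since $\chi_t(xy)-1=(\chi_t(x)-1)+\chi_t(x)(\chi_t(y)-1)$, this is a $\chi_t$-derivation. It is nonzero on $L$ and vanishes on $H$.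

**Step 4: the case $P\not\le B$.** Factor out the core of $B$ in $G$, obtaining $\bar G,\bar P,\bar B$. Then $\bar B$ is maximal and core-free, and $\bar P\ne1$ because $P$ is not contained in the core. Let $V\le\bar P$ be minimal normal in $\bar G$. As $\bar P$ is a $p$-group, $V\cap Z(\bar P)\ne1$. It is normal in $\bar G$, so $V\le Z(\bar P)$, and $V$ is an elementary abelian $p$-group on which $\bar P$ acts trivially. As in Step 1 of Lemma 1, $|V|=p$. Since $\bar B$ is core-free, $V\not\le\bar B$. Hence $V\cap\bar B=1$ because $|V|=p$, and $\bar G=V\bar B$ because $\bar B$ is maximal. Conjugation on $V\cong\mathbb F_p$ is given by a character $\chi:\bar G\to\mathbb F_p^*$ that is trivial on $\bar P$. Pulled back to $L$ it is trivial on $L_p$, so it is a character of $L/L_p\cong LK_p/K_p$, extends to $F/K_p$, and equals $\chi_t|_L$ for some $t$. Define $\delta$ on $\bar G$ by $\delta(vb)=v$ for $v\in V$, $b\in\bar B$. Since $vb\cdot v'b'=v(bv'b^{-1})\,bb'$ and $\chi(vb)=\chi(b)$,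
$$\delta(vb\cdot v'b')=v+\chi(b)v'=\delta(vb)+\chi(vb)\,\delta(v'b').$$
Composing with the surjection $L\to\bar G$ gives a nonzero $\chi_t$-derivation of $L$. It vanishes on $H$, whose image lies in $\bar B$.

In both cases (7) gives $\operatorname{rank}J(t)<m$. $\square$

**The sentence $\psi_L$.** Each $m\times m$ minor of $J$ is a Laurent polynomial with integer coefficients. Multiplying it by a monomial, which is nonzero at every $t$ with all $t_a\ne0$, turns it into a polynomial. So by Lemma 7, "$H$ is $p$-full in $L$" is equivalent to $\mathbb F_p\models\psi_L$, where $\psi_L$ is the first-order sentence in the language of rings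
$$\psi_L:\quad\forall t\ \Big(\prod_at_a\ne0\ \Rightarrow\ \text{some }m\times m\text{ minor of }J(t)\text{ is}\ne0\Big).$$
It is computable from $H$ and $L$ and does not mention $p$. For $m=0$ it is true, and for $k<m$ it is false.

**Example (the three-point subgroup).** Let $B=\langle b,a^3,aba,a^{-1}ba^{-1}\rangle$ and $L=F$ with basis $a,b$. The rows of $J(t)$, in the columns $a,b$, are
$$(0,\,1),\quad(1+t_a+t_a^2,\,0),\quad(1+t_at_b,\,t_a),\quad\big(-t_a^{-2}(t_a+t_b),\,t_a^{-1}\big).$$
The rank is less than $2$ exactly when $1+t_a+t_a^2=1+t_at_b=t_a+t_b=0$. Then $t_b=-t_a$ and $t_a^2=1$. If $t_a=-1$, then $1+t_a+t_a^2=1\ne0$; if $t_a=1$, the first equation reads $3=0$. So $B$ is $p$-full in $F$ for every $p\ne3$. For $p=3$ the point $t_a=1$, $t_b=-1$ gives a rank drop, and it reflects the map $F\to S_3\cong AGL_1(\mathbb F_3)$ of Section 1.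

**Proposition 8.** Let $H$ be finitely generated and $S_p=\{L\in O(H):\mathbb F_p\models\psi_L\}$. Then $C_p(H)$ is the largest element of $S_p$. Moreover, if $H$ is $p$-full in any finitely generated $L\ge H$, then $L\le C_p(H)$.

*Proof.* **Step 1: fullness bounds $L$ from above.** Let $H$ be $p$-full in $L$, and let $W\trianglelefteq F$ with $F/W\in V_p$. Put $N=L_p\cap W$. Then $N\trianglelefteq L$, and $L_p/N$ embeds in $K_pW/W$, a $p$-group by (2). So $L=HN\le HW$. As $W$ was arbitrary, $L\le C_p(H)$. In particular this holds for all $L\in S_p$.

**Step 2: $C=C_p(H)$ is itself in $S_p$.** By Proposition 5, $C\in O(H)$ and $C$ is a free factor of a $V_p$-open subgroup. Let $N\trianglelefteq C$ with $N\le C\cap K_p$ and $(C\cap K_p)/N$ a $p$-group. Lemma 4(ii) gives $W\trianglelefteq F$ with $F/W\in V_p$ and $W\cap C\le N$. As $H\le C\le HW$, Dedekind's law gives $C=H(W\cap C)\le HN$. So $H$ is $p$-full in $C$, and $\mathbb F_p\models\psi_C$ by Lemma 7. $\square$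

**Example (the power $a^{15}$ at $p=7$).** For $L=\langle a^d\rangle$ the matrix is the single entry $\sum_{i<15/d}t^{di}$, with $t=t_a\in\mathbb F_7^*$. For $d=1$ it vanishes at $t=2$, where $t^3=1$. For $d=5$ it is $1+t^5+t^{10}$, which at $t=4$ equals $1+2+4=0$. For $d=3$ we have $t^3=\pm1$, and the sum is $5$ or $1$, never $0$. For $d=15$ it is $1$. So $S_7=\{\langle a^3\rangle,\langle a^{15}\rangle\}$ and $C_7(\langle a^{15}\rangle)=\langle a^3\rangle$, in agreement with (4).

## 7. All primes at once: Ax's theorem and the algorithm

For one prime $p$, Proposition 8 computes $C_p(H)$ by a finite check over $t\in(\mathbb F_p^*)^A$. A natural procedure takes the primes in turn and intersects the subgroups $C_p(H)$. If the intersection reaches $H$, then $H$ is SSol-closed and we may stop. If $H$ is not SSol-closed, the procedure runs forever: at no stage does it tell us that later primes will cut nothing more. The set $O(H)$ is finite, but nothing so far says which of its members occur as $C_p(H)$ for some $p$. Values can appear late: for $\langle a^{15}\rangle$, formula (4) shows that the first prime with $C_p=\langle a^{15}\rangle$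 is $31$.

What helps is that the test is one sentence $\psi_L$, the same for all $p$.

**Cited Theorem** (J. Ax, *The elementary theory of finite fields*, Ann. of Math. 88 (1968), 239–271; see also Fried–Sacerdote, Ann. of Math. 104 (1976), and Fried–Jarden, *Field Arithmetic*). There is an algorithm which, given a first-order sentence $\theta$ in the language of rings, decides whether $\theta$ holds in $\mathbb F_p$ for every prime $p$.

The shape of the algorithm is as follows. Let $T_0$ be the recursive theory of pseudofinite fields of characteristic $0$. Its axioms are the field axioms; $q\cdot1\ne0$ for each prime $q$; exactly one extension of each degree; and, for all $d,n$, every absolutely irreducible $f(X,Y)$ of degree $d$ has at least $n$ zeros. Ax proved that every model of $T_0$ is elementarily equivalent to an ultraproduct of fields $\mathbb F_p$. So if $\theta$ holds in all $\mathbb F_p$, then $T_0\vdash\theta$. A proof uses finitely many axioms, each of which holds in $\mathbb F_p$ for all $p$ beyond an explicit bound, by Weil's bound for curves. Therefore one searches in parallel for a prime with $\mathbb F_p\models\neg\theta$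 and for a proof of $\theta$ from $T_0$; if a proof is found, one checks the finitely many smaller primes directly.

For $L\in O(H)$ put
$$\theta_L=\psi_L\wedge\bigwedge_{L'\in O(H),\,L'\not\le L}\neg\psi_{L'}.$$
For each prime $p$ and each $L\in O(H)$,
$$C_p(H)=L\iff\mathbb F_p\models\theta_L.\tag{8}$$
Suppose $\theta_L$ holds in $\mathbb F_p$. Then $L\in S_p$, so $L\le C_p(H)$ by Proposition 8. Also $C_p(H)\in S_p$, and no member of $S_p$ fails to be contained in $L$, so $C_p(H)\le L$. Conversely, if $L=C_p(H)$, then $L$ is the largest element of $S_p$, which is what $\theta_L$ says.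

**Algorithm.** The input is $A$ and generators of $H$.

1. Compute $\Gamma_H$, $O(H)$, bases of all $L\in O(H)$, the inclusions among them, the matrices $J$ (rewriting each $h_i$ in the basis of $L$ by reading it in the graph of $L$), and the sentences $\psi_L,\theta_L$.
2. For each $L\in O(H)$ use Ax's algorithm to decide whether $\neg\theta_L$ holds in all $\mathbb F_p$. Let $R$ be the set of $L$ for which it does not. By (8) and Proposition 5, $R=\{C_p(H):p\text{ prime}\}$.
3. Compute a basis of $D=\bigcap_{L\in R}L$ by pullbacks of Stallings graphs.
4. Output $D$. Answer "SSol-closed" if and only if $D=H$, which is decided by comparing Stallings graphs.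

*Proof of the Main Theorem.* Part 1 is Proposition 2. Part 2 is Proposition 5 with Corollary 6. For part 3, Proposition 2 gives $D=\bigcap_pC_p(H)=Cl_{SSol}(H)$, so the algorithm outputs a basis of $Cl_{SSol}(H)$ and decides whether $H$ is SSol-closed. Thus (a) is decidable, and in (b) the answer is always "yes", hence decidable. The problem allows the use of an algorithm that decides whether $H$ is SSol-dense; it was not needed. $\square$

For the three-point subgroup $B$, the index is $3$, so the only subgroups containing $B$ are $B$ and $F$. Section 6 gives $C_p(B)=F$ for $p\ne3$. Since $B$ contains the kernel of $F\to S_3$ and $S_3\in V_3$, $B$ is $V_3$-open and $C_3(B)=B$. So $R=\{B,F\}$ and $D=B$.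

## 8. Explicit primes, other sets of primes, and ranks

The following statements are complements; (a) and (b) do not depend on them.

**Theorem 9.**

(i) A basis of $Cl_{SSol}(H)$, for finitely generated $H$, is computable, together with finitely many explicit primes $p_1,\dots,p_n$ such that $Cl_{SSol}(H)=\bigcap_iC_{p_i}(H)$. In particular membership in $Cl_{SSol}(H)$ and SSol-denseness are decidable.

(ii) A finitely generated $H$ is SSol-closed if and only if there are finitely many primes $p_i$, $V_{p_i}$-open subgroups $U_i\le F$ and free factors $L_i$ of $U_i$ with $H=\bigcap_iL_i$.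

(iii) For every nonempty set $\pi$ of primes and finitely generated $H$, $Cl_{V_\pi}(H)$ is finitely generated. If $\pi=\{p:\mathbb F_p\models\eta\}$ for a ring sentence $\eta$, then a basis of $Cl_{V_\pi}(H)$ is computable from $H$ and $\eta$, and $V_\pi$-closedness is decidable.

*Proof.* (i) The algorithm gives $R$ and a basis of $D=Cl_{SSol}(H)$. For each $L\in R$ search for a prime with $\mathbb F_p\models\theta_L$; one exists by the definition of $R$, and then $C_p(H)=L$ by (8). Membership is read in the Stallings graph of $D$, and $H$ is SSol-dense if and only if $D=F$.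

(ii) If $H$ is SSol-closed, then $H=\bigcap_pC_p(H)$ with finitely many distinct terms, each a free factor of a $V_p$-open subgroup, by Propositions 2 and 5. Conversely each $L_i$ is $V_{p_i}$-closed by Lemma 4(i), hence SSol-closed since $V_{p_i}\subseteq\mathcal V_{SSol}$; an intersection of closed subgroups is closed.

(iii) The first claim follows from Propositions 2 and 5 and Howson's theorem, since $\bigcap_{p\in\pi}C_p(H)$ has finitely many distinct terms. For the second, run the algorithm with $\eta\wedge\theta_L$ in place of $\theta_L$: by (8) this sentence holds in $\mathbb F_p$ if and only if $p\in\pi$ and $C_p(H)=L$. $\square$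

Now consider ranks. If $H$ has rank $k$, then $\operatorname{rank}C_p(H)\le k$ for each $p$: for $L=C_p(H)$ and a basis $h_1,\dots,h_k$ of $H$, the matrix $J(t)$ has $k$ rows and, by Proposition 8, rank $m=\operatorname{rank}C_p(H)$. This bound fails for SSol, because intersecting two subgroups can raise the rank.

**Proposition 10.** There is $H\le\mathbb F_4$, the free group of rank $4$, of rank at most $34$ whose SSol-closure has rank $46$.

*Proof.* **Step 1: the target $U$ as an intersection.** Let $F$ be free on $s,v,x,z$. Let $S_3=\langle c,\tau\rangle$ and $D_5=\langle d,\sigma\rangle$, with $c,d$ of order $3,5$ inverted by the involutions $\tau,\sigma$. Let $\varphi:F\to S_3\times D_5$ be given by $x\mapsto c$, $s\mapsto\tau$, $z\mapsto d$, $v\mapsto\sigma$; it is onto. Let $B_3,B_5,U$ be the preimages of $\langle\tau\rangle\times D_5$, $S_3\times\langle\sigma\rangle$, $\langle\tau\rangle\times\langle\sigma\rangle$. Then $U=B_3\cap B_5$. The indices of $B_3,B_5,U$ are $3,5,15$, so by Schreier's formula their ranks are $3\cdot3+1=10$, $5\cdot3+1=16$, $15\cdot3+1=46$. The subgroup $B_3$ contains the kernel of the map from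 $F$ to $S_3\in V_3$, and $B_5$ that of the map to $D_5\in V_5$. So $B_3$ is $V_3$-open and $B_5$ is $V_5$-open; hence they are closed in the respective topologies.

**Step 2: eight elements that are dense for all $p\ne3,5$.** Let
$$E=\{s,\ v,\ x^3,\ sxs^{-1}x,\ xsx,\ z^5,\ vzv^{-1}z,\ zvz\}.$$
The relations $\tau c\tau^{-1}=c^{-1}$ and $\sigma d\sigma^{-1}=d^{-1}$ show that $x^3,sxs^{-1}x,z^5,vzv^{-1}z$ map to $1$, that $xsx\mapsto\tau$, and that $zvz\mapsto\sigma$. So $E\subseteq U$. Take $L=F$ and compute Fox derivatives. The rows of $s$ and $v$ are the unit vectors $e_s,e_v$. Modulo these, the other rows at $t$ are $e_x$ times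
$$1+t_x+t_x^2,\qquad t_s+t_x,\qquad1+t_xt_s,$$
and $e_z$ times
$$\sum_{i<5}t_z^i,\qquad t_v+t_z,\qquad1+t_zt_v.$$
If the first three scalars vanish, then $t_s=-t_x$ and $t_x^2=1$. Here $t_x=1$ forces $p=3$, and $t_x=-1$ gives $1+t_x+t_x^2=1\ne0$. If the last three vanish, similarly $t_z=\pm1$; $t_z=1$ forces $p=5$, and $t_z=-1$ gives the nonzero sum $1$. So for $p\ne3,5$ the rank is $4$ for all $t$. By Lemma 7 and Proposition 8, $E$ generates a $V_p$-dense subgroup of $F$ for every $p\ne3,5$.

**Step 3: a sufficient condition for density in $B_q$, $q\in\{3,5\}$.** Let $N_q\trianglelefteq B_q$ be the intersection of the kernels of the homomorphisms (6) $B_q\to AGL_1(\mathbb F_q)$, over all $t\in(\mathbb F_q^*)^4$ and all $\chi_t$-derivations $\delta$ of $B_q$. There are finitely many of them. Let $X\le B_q$ be finitely generated with $XN_q=B_q$. If a $\chi_t$-derivation $\delta$ of $B_q$ vanishes on $X$, then $\delta(gn)=\delta(g)+\chi_t(g)\delta(n)=0$ for $g\in X$, $n\in N_q$, so $\delta$ vanishes on $B_q$. By (7) and Lemma 7, $X$ is $q$-full in $B_q$, and $B_q\le C_q(X)$ by Proposition 8.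

**Step 4: such $X$ exist inside $U$.** The group $B_3/N_3$ embeds in a power of $AGL_1(\mathbb F_3)$, of order $6$, so $|B_3/N_3|=2^\alpha3^\beta$ for some $\alpha,\beta$. The index $[B_3:UN_3]$ divides this number and also divides $[B_3:U]=5$. So $UN_3=B_3$. Likewise $|AGL_1(\mathbb F_5)|=20$, so $|B_5/N_5|$ is of the form $2^\alpha5^\beta$, while $[B_5:U]=3$; so $UN_5=B_5$. Hence we can choose $10$ elements of $U$ congruent mod $N_3$ to a basis of $B_3$, and $16$ elements of $U$ congruent mod $N_5$ to a basis of $B_5$.

**Step 5: assemble $H$.** Let $H\le U$ be generated by $E$ and these $26$ elements: $34$ generators. By Step 2, $C_p(H)=F$ for $p\ne3,5$. By Step 3, $B_q\le C_q(H)$ for $q=3,5$, and since $H\le U\le B_q$ with $B_q$ $V_q$-closed, $C_3(H)=B_3$ and $C_5(H)=B_5$. By Proposition 2, $Cl_{SSol}(H)=B_3\cap B_5=U$, of rank $46$. $\square$
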